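# Integer vectors with prescribed off-diagonal inner products

## 1. Three plane vectors with pairwise products $-1$

Let us look for $v_1,v_2,v_3\in\mathbb Z^2$ with $v_i\cdot v_j=-1$ for all $i\ne j$. The lengths of the vectors are left free.

A quick try: put $v_1=(1,0)$. Then $v_2=(-1,a)$ and $v_3=(-1,b)$, and $v_2\cdot v_3=1+ab=-1$ says $ab=-2$. With $a=1$, $b=-2$ we get the solution $(1,0),(-1,1),(-1,-2)$.

Can we find all solutions? Let $x,y,z$ be the squared lengths; they are positive integers, since a zero vector cannot have product $-1$ with anything. Three vectors in a plane have a singular Gram matrix (the matrix of all inner products), so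
$$\det\begin{pmatrix}x&-1&-1\\-1&y&-1\\-1&-1&z\end{pmatrix}=xyz-x-y-z-2=0 .$$
Order them so that $x\le y\le z$. If $x\ge3$, then $xyz\ge 9z>3z+2\ge x+y+z+2$, impossible. If $x=2$, the equation becomes $(2y-1)(2z-1)=9$ with $y\ge2$, so $y=z=2$. If $x=1$, it becomes $(y-1)(z-1)=4$, so $(y,z)=(2,5)$ or $(3,3)$. Now, $(2,2,2)$ is impossible in $\mathbb Z^2$, because the Gram determinant of $v_1,v_2$ is the square of an integer determinant, and here it would be $4-1=3$. Also $(1,3,3)$ is impossible, because $3$ is not a sum of two squares. So the lengths are $(1,2,5)$ in some order. The unit vector can sit at $3$ indices and has $4$ values, and then (by symmetry with the computation above) there are $4$ pairs $(a,b)$ with $ab=-2$. There are exactly $48$ solutions.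

Four vectors in $\mathbb Z^2$ with all products $-1$ do not exist: they would be nonzero vectors making pairwise angles greater than $90^\circ$, and four cyclically consecutive angles greater than $90^\circ$ do not fit into $360^\circ$.

Now change the sign: ask for $v_i\cdot v_j=1$ for all $i\neq j$. Then $v_1=v_2=(1,0)$, $v_3=(1,b)$ is a solution for every $b$, so one vector can be as long as we like. With only two vectors, both can be long: for $v_1\cdot v_2=1$ take any coprime pair $v_1=(\alpha,\beta)$ and solve $\alpha x+\beta y=1$ by Bezout; adding multiples of $(-\beta,\alpha)$ makes $v_2$ long as well.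

So sometimes the missing lengths are forced to be small, and sometimes they are not bounded at all. If we are handed $k$, $n$ and all the numbers $c_{ij}$ for $i\ne j$, can an algorithm always tell whether vectors in $\mathbb Z^k$ exist?

## 2. Specifying inner products off the diagonal

For $x,y\in\mathbb Z^k$ let $x\cdot y=x_1y_1+\dots+x_ky_k$, and write $|v|^2=v\cdot v$. The following problems come from the paper "Integer inner products and algorithmic unsolvability".

**Definition (PIPS).** An instance of $PIPS(\mathbb Z^k)$ is a finite conjunction of atoms $v[i]\cdot v[j]=c$ with $c\in\mathbb Z$. It is solvable if some $v[1],\dots,v[n]\in\mathbb Z^k$ satisfy all the atoms.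

**Definition (FIPS).** In $FIPS(\mathbb Z^k,\ne)$ the variables are exactly $v[1],\dots,v[n]$, and the atoms specify every product $v[i]\cdot v[j]=c_{ij}$ with $1\le i\ne j\le n$ and no others. In $FIPS(\mathbb Z^k,\ne,\{-1,0,1\})$ moreover all $c_{ij}\in\{-1,0,1\}$. In $FIPS(\mathbb Z^k)$ all products, including those with $i=j$, are specified.

A *problem* is called solvable if an algorithm decides every instance. The source of the problem records three facts: $PIPS(\mathbb Z^k)$ is unsolvable for every $k\ge3$; $FIPS(\mathbb Z^k)$ is solvable; and for $k=1$ both $FIPS(\mathbb Z^1,\ne)$ and $FIPS(\mathbb Z^1,\ne,\{-1,0,1\})$ are solvable. The second is a finite search, since prescribed lengths leave finitely many candidates. The third can be seen by hand: the unknowns are integers with $x_ix_j=c_{ij}$. If all $c_{ij}=0$, take all $x_i=0$. If some $c_{ij}\neq0$, then $x_i$ is one of the finitely many divisors of $c_{ij}$; for each choice, every other $x_l$ must equal $c_{il}/x_i$, and we check.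

The question is for which $k$ the two problems with $\neq$ are solvable. The answer is: for every $k\ge1$.

**Theorem 1.** There is an algorithm which, given $k\ge1$, $n$ and integers $c_{ij}$ $(1\le i\ne j\le n)$, decides whether there are $v_1,\dots,v_n\in\mathbb Z^k$ with $v_i\cdot v_j=c_{ij}$ for all $i\ne j$. Hence $FIPS(\mathbb Z^k,\ne)$ and $FIPS(\mathbb Z^k,\ne,\{-1,0,1\})$ are solvable for all $k\ge1$.

**Theorem 2.** (a) The same holds if, in addition, a condition $v_i\cdot v_i\in D_i$ is imposed for each $i$, where each $D_i\subseteq\mathbb Z_{\ge0}$ is finite or cofinite (given explicitly). In particular, PIPS restricted to instances in which all off-diagonal products and any subset of the diagonal ones are specified is solvable for all $k$. (b) There is an algorithm deciding whether the solution set of such an instance is finite, and listing it if it is.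

**Theorem 3.** For fixed $k$ and $C$, the problem $FIPS(\mathbb Z^k,\ne)$ with all $|c_{ij}|\le C$ is decidable in time polynomial in $n$. (The case $C=1$ is $FIPS(\mathbb Z^k,\ne,\{-1,0,1\})$.)

The second problem in Theorem 1 is a subproblem of the first. Theorem 1 is Theorem 2(a) with all $D_i=\mathbb Z_{\ge0}$. The "in particular" in Theorem 2(a) is the choice $D_i=\{c\}\cap\mathbb Z_{\ge0}$ when $v_i\cdot v_i=c$ is specified, and $D_i=\mathbb Z_{\ge0}$ otherwise.

If $c_{ij}\ne c_{ji}$ for some $i,j$, there is no solution. **From now on $c$ is symmetric**, and $C=\max(1,\max|c_{ij}|)$ until Section 9.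

## 3. At most $k$ vectors are long

A search through all tuples finds a solution if there is one; the difficulty is to know when to give up. The sensible first attempt is to bound the vectors, and for almost all of them this works.

**Lemma 1.** In any solution at most $k$ indices satisfy $|v_i|^2>kC$.

*Proof.* Suppose $k+1$ indices do. The Gram matrix of these $k+1$ vectors has diagonal entries $>kC$ and, in each row, $k$ off-diagonal entries of absolute value $\le C$. So it is strictly diagonally dominant, hence nonsingular. But a Gram matrix of vectors in $\mathbb Q^k$ has rank at most $k$. $\square$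

So we may try all possibilities for the short vectors. For a long vector $v_l$, its products with the short ones are then *linear* conditions, which are easy. What remains are the products among the at most $k$ long vectors, and these are quadratic. Here the attempt stops. Section 1 shows that solutions can have arbitrarily long vectors, so there is no bound on all solutions. And since $PIPS(\mathbb Z^k)$ is unsolvable for $k\ge 3$, no algorithm handles arbitrary systems of prescribed products; we have to use that the lengths of the long vectors are *not* prescribed.

We can look at the remaining system modulo $N$ for all $N$, that is, over the $q$-adic integers, and hope that local solvability is enough. In general it is not.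

**Example 1.** Find integers with $y_1y_2=1$, $y_1\equiv2$, $y_2\equiv3\pmod 5$. Over $\mathbb Z_5$ we can take $y_1=2$, $y_2=\frac12\equiv3$. Over $\mathbb Z_q$ with $q\ne5$ the congruences say nothing, and $y_1=y_2=1$ works. Over $\mathbb Z$ we would need $y_1=\pm1$, which is not $\equiv2\bmod5$. So there is no integer solution.

In Example 1 two unknown vectors live in a space of dimension $1$. We shall prove that if $p$ linearly independent unknown vectors live in a space of dimension $m\ge p$, the local conditions suffice, and only finitely many primes matter. Intuitively, with room to spare each new vector has to meet only linear equations. To use this we must know that the long vectors, seen modulo the span of the short ones, are independent. A single threshold does not guarantee it.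

**Example 2.** In $\mathbb Z^2$ let $v_1=(1,0)$, $v_2=(10,10)$, $v_3=(10,-10)$. Then $c_{12}=c_{13}=10$, $c_{23}=0$, so $C=10$ and $kC=20$. With threshold $20$ the vectors $v_2,v_3$ are long, but their projections $(0,\pm10)$ orthogonally to $v_1$ are dependent: two long vectors share a space of dimension $1$.

The plan is therefore: prove the local–global principle for $p\le m$ (Sections 5 and 6), then choose the threshold so that a large gap separates short from long vectors, which forces independence (Section 7), and combine (Section 8).

## 4. Three tools: $q$-adic decidability, linear systems, forms modulo $q$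

**The $q$-adic side.** For a prime $q$, $\mathbb Z_q$ is the ring of $q$-adic integers, $\mathbb Q_q$ its fraction field, and $v$ the $q$-adic valuation. We use one deep theorem without proof.

**(AK)** (Ax–Kochen, *Diophantine problems over local fields II*, Amer. J. Math. 87 (1965); Ershov 1965; P. J. Cohen, *Decision procedures for real and p-adic fields*, Comm. Pure Appl. Math. 22 (1969).) The first-order theory of the field $\mathbb Q_q$ is decidable, uniformly in the prime $q$.

That is, an algorithm takes a prime $q$ and a sentence built from $+,\cdot,=$, logical connectives and quantifiers over $\mathbb Q_q$, and says whether it is true. For example, $\exists x\,(x\cdot x+1=0)$ is true in $\mathbb Q_5$ and false in $\mathbb Q_3$.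

We shall also quantify over $\mathbb Z_q$. This is allowed, because $\mathbb Z_q$ is definable in the field language: $x\in\mathbb Z_q$ iff $1+qx^2$ is a square in $\mathbb Q_q$ when $q$ is odd, and $x\in\mathbb Z_2$ iff $1+8x^2$ is a square in $\mathbb Q_2$. Indeed, for $q$ odd: if $x\in\mathbb Z_q$, then $1+qx^2\equiv1\bmod q$ is a square by Hensel's lemma; if $x\notin\mathbb Z_q$, then $1+qx^2$ has valuation $1+2v(x)<0$, which is odd, so it is not a square. For $q=2$: if $x\in\mathbb Z_2$, then $1+8x^2\equiv1\bmod8$ is a square; if $v(x)=-1$, write $x=u/2$ with $u$ a unit, and $1+8x^2=1+2u^2\equiv3\bmod8$ is not a square; if $v(x)\le-2$, the valuation $3+2v(x)<0$ is odd.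

**Linear systems.** A subgroup $\Lambda\subseteq\mathbb Z^m$ is *saturated* if $cx\in\Lambda$ with $x\in\mathbb Z^m$ and $0\ne c\in\mathbb Z$ implies $x\in\Lambda$. For example $\mathbb Z(2,0)\subset\mathbb Z^2$ is not saturated, and $\mathbb Z(1,0)$ is. The integer solutions of a homogeneous linear system form a saturated subgroup.

**Fact 1.** Let $P$ be an integer matrix with $m$ columns and $e$ an integer vector. (a) $Px=e$ is solvable in $\mathbb Z^m$ iff it is solvable in $\mathbb Z_q^m$ for every prime $q$. (b) Let $g_1,\dots,g_d$ be a $\mathbb Z$-basis of $\{x\in\mathbb Z^m:Px=0\}$. Then the $g_\nu$ are linearly independent modulo every prime, and if $a\in\mathbb Z^m$ solves $Px=e$, the solutions in $\mathbb Z_q^m$ are exactly the elements of $a+\sum_\nu\mathbb Z_qg_\nu$, with unique coefficients.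

*Proof.* By the Smith normal form $P=EDF$ with $E,F$ invertible over $\mathbb Z$ and $D$ diagonal with nonzero entries $d_1,\dots,d_\rho$, followed by zeros. Over $A=\mathbb Z$ or $\mathbb Z_q$, $Px=e$ means $D(Fx)=E^{-1}e$, and this is solvable iff $d_i$ divides $(E^{-1}e)_i$ in $A$ for $i\le\rho$ and the other entries of $E^{-1}e$ vanish. Divisibility of integers can be checked in each $\mathbb Z_q$ separately; this is (a). The homogeneous solutions over $A$ are the $A$-combinations of the last $m-\rho$ columns of $F^{-1}$. For $A=\mathbb Z$ these columns are one $\mathbb Z$-basis, and they are independent mod every prime because $F^{-1}$ is invertible mod every prime. Any other $\mathbb Z$-basis differs from it by an invertible integer matrix. This gives (b). $\square$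

**Forms modulo $q$.** Let $q$ be an odd prime and $b$ a symmetric bilinear form on a finite-dimensional $\mathbb F_q$-space $X$. The *radical* of a subspace $Y$ is $\mathrm{rad}\,Y=Y\cap Y^\perp$; $Y$ is *nondegenerate* if $\mathrm{rad}\,Y=0$. For a basis of $Y$ this means that its Gram determinant is nonzero. For example, for the dot product on $\mathbb F_3^3$ the line spanned by $(1,1,1)$ is its own radical. We recall, for $X$ nondegenerate:

* $\dim Y^\perp=\dim X-\dim Y$ and $(Y^{\perp})^\perp=Y$. If $Y$ is nondegenerate, then $X=Y\perp Y^\perp$ (orthogonal direct sum) and $Y^\perp$ is nondegenerate.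
* Any complement of $\mathrm{rad}\,Y$ in $Y$ is nondegenerate.
* If $X\ne0$, some $z\in X$ has $b(z,z)\ne0$. Otherwise $2b(z,z')=b(z+z',z+z')-b(z,z)-b(z',z')=0$ for all $z,z'$, and $2$ is invertible.
* If $0\ne r\in X$ and $b(r,r)=0$, then $b$ induces a nondegenerate form on $r^\perp/\langle r\rangle$, since a vector of $r^\perp$ orthogonal to $r^\perp$ lies in $(r^\perp)^\perp=\langle r\rangle$.

## 5. A local–global principle for $p\le m$ vectors

Let $m\ge p\ge1$. Let $H$ be a positive definite symmetric integer $m\times m$ matrix, $b(x,y)=x^THy$, $N\ge1$, $r_1,\dots,r_p\in\mathbb Z^m$, and $e_{ij}=e_{ji}\in\mathbb Z$ for $i\ne j$. For $A=\mathbb Z$ or $\mathbb Z_q$ consider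

$(*)_A$: $\;y_1,\dots,y_p\in A^m$, $\;y_i\in r_i+NA^m$, $\;b(y_i,y_j)=e_{ij}$ for $i\ne j$, and $y_1,\dots,y_p$ linearly independent over $\mathrm{Frac}(A)$.

Let $S$ be the finite set of primes dividing $2N\det H$.

**Theorem A.** $(*)_{\mathbb Z}$ is solvable iff $(*)_{\mathbb Z_q}$ is solvable for every $q\in S$. In that case, for every $R$ there is a solution of $(*)_{\mathbb Z}$ with $b(y_i,y_i)>R$ for all $i$.

**Corollary.** Solvability of $(*)_{\mathbb Z}$ is decidable.

*Proof of the corollary.* Independence says that some $p\times p$ minor is nonzero, and $y_i\in r_i+N\mathbb Z_q^m$ says $y_i=r_i+Nx_i$ with $x_i\in\mathbb Z_q^m$. Since $\mathbb Z_q$ is definable, solvability of $(*)_{\mathbb Z_q}$ is a first-order sentence about $\mathbb Q_q$, decidable by (AK). There are finitely many $q\in S$. $\square$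

**Example 3** (an obstruction at $2$). Take $m=p=2$, $H=\mathrm{diag}(2,2)$, $N=1$, $e_{12}=1$. Then $b$ takes only even values, so there is no solution over $\mathbb Z$, nor over $\mathbb Z_2$; and $S=\{2\}$.

**Example 4** (the smallest interesting case). Take $m=p=2$, $H$ the identity, $N=1$. As in Section 1, pick $y_1$ with coprime coordinates and as long as we like, then solve the linear equation $y_1\cdot x=e_{12}$ and take $x$ long, so that it is not a multiple of $y_1$. A careless choice of $y_1$, such as $(3,3)$ for $e_{12}=1$, kills the second step. Coprimality is exactly what makes $y_1$ nonzero modulo every prime.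

Example 4 suggests choosing $y_1,y_2,\dots$ one after another, keeping the chosen vectors independent modulo every prime $q\notin S$. This is not enough.

**Example 5.** Take $m=p=4$, $H$ the identity, $N=1$, $e_{34}=1$ and all other $e_{ij}=0$, so $S=\{2\}$. The standard basis vectors give the solution $\epsilon_1,\epsilon_2,\epsilon_3,\epsilon_3+\epsilon_4$. Suppose instead we begin with $y_1=(1,1,1,0)$ and $y_2=(0,1,-1,1)$. They are orthogonal and independent modulo every prime: the minors in columns $1,2$ and $1,3$ are $1$ and $-1$. But modulo $3$ both have $b(y,y)=3\equiv0$, so their span $Y$ in $\mathbb F_3^4$ satisfies $Y\subseteq Y^\perp$, and $Y=Y^\perp$ by dimension. Then $y_3\bmod 3\in Y^\perp=Y$, and $y_4$ is orthogonal to $Y$, so $y_3\cdot y_4\equiv0\bmod3$. The value $1$ has become unreachable.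

The trouble is a span whose radical modulo $q$ is of dimension $2$. We cannot ask for radical $0$ at all primes: as soon as $b(y_1,y_1)$ is divisible by a prime $q\notin S$, the line of $y_1$ is degenerate modulo $q$, and we do not control the prime factors of $b(y_1,y_1)$. The workable condition, which can be carried through the induction, is that for every $q\notin S$ the chosen vectors are independent mod $q$ and their span has **radical of dimension at most $1$**. Its use is twofold. If the span so far is nondegenerate mod $q$, adding *any* vector outside it keeps the condition. And the span so far is degenerate only at finitely many primes, which can be treated individually.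

## 6. Proof of Theorem A

"Only if" is clear. Assume $(*)_{\mathbb Z_q}$ is solvable for all $q\in S$, and fix $R$.

**Step 1. Local solutions can be moved.** *This step says that, at a prime of $S$, an integer vector close enough to the $j$-th vector of a local solution can replace it.*

**Stability Lemma.** Let $q\in S$, $1\le j\le p$, and let $(y_1,\dots,y_{j-1},\eta_j,\dots,\eta_p)$ solve $(*)_{\mathbb Z_q}$. There is $e\ge1$ such that for every $x\in\mathbb Z_q^m$ with $b(y_i,x)=e_{ij}$ $(i<j)$ and $x\equiv\eta_j\bmod q^e$, there are $\eta'_{j+1},\dots,\eta'_p$ such that $(y_1,\dots,y_{j-1},x,\eta'_{j+1},\dots,\eta'_p)$ solves $(*)_{\mathbb Z_q}$.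

*Proof.* Write the given solution as $(\zeta_1,\dots,\zeta_p)$. Put $z_i=y_i$ for $i<j$ and $z_j=x$; then define $z_l$ for $l=j+1,\dots,p$ one after another, correcting $\zeta_l$ slightly. Let $C(z)$ be the $(l-1)\times m$ matrix with rows $z_i^TH$, $i<l$. Since the $\zeta_i$ are independent and $H$ is nonsingular, $C(\zeta)$ has rank $l-1$, so $\det C(\zeta)_J\ne0$ for some set $J$ of $l-1$ columns. Then also $\det C(z)_J\ne0$ when $(z_1,\dots,z_{l-1})$ is close to $(\zeta_1,\dots,\zeta_{l-1})$. Let $\delta\in\mathbb Q_q^m$ be zero outside $J$, with
$$\delta_J=C(z)_J^{-1}\big((e_{il})_{i<l}-C(z)\zeta_l\big),\qquad z_l=\zeta_l+\delta .$$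
Then $C(z)z_l=(e_{il})_{i<l}$, that is, $b(z_i,z_l)=e_{il}$ for all $i<l$. The entries of $\delta$ are rational functions of $(z_1,\dots,z_{l-1})$ whose denominator does not vanish at $\zeta$, and $\delta=0$ at $\zeta$ because $C(\zeta)\zeta_l=(e_{il})_{i<l}$. So $\delta\to0$ as $(z_1,\dots,z_{l-1})\to(\zeta_1,\dots,\zeta_{l-1})$.

Composing these finitely many steps, all $z_l\to\zeta_l$ as $x\to\eta_j$. All products are right: those among $z_1,\dots,z_{j-1}$ are given, those of $x$ with them are assumed, the others hold by construction. The remaining conditions (lying in $\mathbb Z_q^m$, lying in $r_l+N\mathbb Z_q^m$, linear independence) are open and hold at $\zeta$. So they hold if $x$ is close enough to $\eta_j$. $\square$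

**Step 2. The statement for induction.** *We fix what the first $j$ chosen vectors must satisfy.*

**Inductive claim.** For $0\le j\le p-1$ there are $y_1,\dots,y_j\in\mathbb Z^m$ with $b(y_i,y_i)>R$ and

* (i$_j$) for each $q\in S$ there are $\eta_{j+1},\dots,\eta_p\in\mathbb Z_q^m$ such that $(y_1,\dots,y_j,\eta_{j+1},\dots,\eta_p)$ solves $(*)_{\mathbb Z_q}$;
* (ii$_j$) for each prime $q\notin S$: $y_1,\dots,y_j$ are linearly independent mod $q$, and the radical of their span in $\mathbb F_q^m$ with respect to $b\bmod q$ has dimension $\le1$.

For $q\notin S$ the form $b\bmod q$ is nondegenerate on $\mathbb F_q^m$, since $q\nmid\det H$, and $q$ is odd, since $2\in S$. For $j=0$, (i$_0$) is the hypothesis and (ii$_0$) is trivial. Now let $1\le j\le p$ and assume the claim for $j-1$. We construct $y_j$; the last vector, $j=p$, needs less and is treated in Step 4.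

**Step 3. The linear system for the next vector.** *We show that the equations for $y_j$ against the previous vectors are solvable over $\mathbb Z$, and describe all solutions.* Let $E_j$ be the system
$$b(y_i,x)=e_{ij}\qquad(i<j)$$
in the unknown $x$. It is solvable in $\mathbb Z_q$ for $q\in S$: $\eta_j$ from (i$_{j-1}$) is a solution. It is solvable in $\mathbb Z_q$ for $q\notin S$: $H$ is invertible mod $q$ and the $y_i$ are independent mod $q$, so the rows $y_i^TH$ are independent mod $q$, some $(j-1)\times(j-1)$ minor is a unit of $\mathbb Z_q$, and we can solve for these $j-1$ coordinates with the others set to $0$. By Fact 1(a), $E_j$ has a solution $a\in\mathbb Z^m$. Its integral solution set is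
$$A_j=a+\Lambda_j,\qquad \Lambda_j=\{x\in\mathbb Z^m:b(y_i,x)=0,\ i<j\}.$$

By (i$_{j-1}$) at $q=2$, the vectors $y_1,\dots,y_{j-1}$ are independent over $\mathbb Q_2$, hence over $\mathbb Q$. So $\Lambda_j$ is saturated of rank $d=m-j+1\ge1$. Let $g_1,\dots,g_d$ be a basis. By Fact 1(b), the solutions of $E_j$ in $\mathbb Z_q^m$ are $a+\sum_\nu\mathbb Z_qg_\nu$, for every $q$.

For $q\notin S$, **$A_j$ maps onto the solution set of $E_j$ in $\mathbb F_q^m$.** Indeed the $g_\nu$ are independent mod $q$, so the image of $A_j$ is an affine space of dimension $d$ inside the solution set; and that set has dimension $m-(j-1)=d$ because the equations are independent mod $q$.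

For $q\in S$ write $\eta_j=a+\sum_\nu\tau_{q,\nu}g_\nu$ with $\tau_{q,\nu}\in\mathbb Z_q$, and let $e_q$ be the exponent $e$ of the Stability Lemma. Then:
$$\text{if } x=a+\sum_\nu t_\nu g_\nu,\ t\in\mathbb Z^d,\ t\equiv\tau_q\bmod q^{e_q}\text{ for all }q\in S,\text{ then (i}_j\text{) holds with }y_j=x. \tag{1}$$

**Step 4. The last vector, $j=p$.** *Here no condition outside $S$ is needed any more.* The vectors $t\in\mathbb Z^d$ with $t\equiv\tau_q\bmod q^{e_q}$ for all $q\in S$ exist by the Chinese remainder theorem, and there are infinitely many, since $d=m-p+1\ge1$. Distinct $t$ give distinct $x$, and only finitely many integer vectors have $b(x,x)\le R$, because $b$ is positive definite. So choose $t$ with $b(x,x)>R$ and put $y_p=x$. By (1), $(y_1,\dots,y_p)$ solves $(*)_{\mathbb Z_q}$ for all $q\in S$. The products are right. All primes dividing $N$ lie in $S$, so $y_i\in r_i+N\mathbb Z^m$. Since $2\in S$, the $y_i$ are independent over $\mathbb Q_2$, hence over $\mathbb Q$. So $(y_1,\dots,y_p)$ solves $(*)_{\mathbb Z}$ with all $b(y_i,y_i)>R$. It remains to carry out the step for $1\le j\le p-1$.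

From now on $1\le j\le p-1$, so $d=m-j+1\ge2$.

**Step 5. Detecting the span modulo all primes at once.** *We translate "$x$ lies in the old span mod $q$" into divisibility of an integer vector by $q$.* Let $U\subset\mathbb Q^m$ be the span of $y_1,\dots,y_{j-1}$, $U_q$ the span of these vectors mod $q$, and
$$\pi:\mathbb Z^m\to\mathbb Z^m/(U\cap\mathbb Z^m)\cong\mathbb Z^d ;$$
the quotient is free because $U\cap\mathbb Z^m$ is saturated of rank $j-1$. Let $q\notin S$. The image of $U\cap\mathbb Z^m$ in $\mathbb F_q^m$ has dimension at most $j-1$ and contains $U_q$, which has dimension $j-1$ by (ii$_{j-1}$). So the image is $U_q$. Hence $x\bmod q\in U_q$ iff $x\in(U\cap\mathbb Z^m)+q\mathbb Z^m$, that is, for $x\in\mathbb Z^m$,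
$$x\bmod q\in U_q\iff\pi(x)\equiv0\bmod q. \tag{2}$$

Let $M$ be the $d\times d$ matrix with columns $\pi(g_1),\dots,\pi(g_d)$, let $\Delta=\det M$, and let $\gamma=\det(b(y_i,y_{i'}))_{i,i'<j}$, with $\gamma=1$ for $j=1$. Since $b$ is positive definite, $\gamma\ne0$; and a vector of $\Lambda_j\cap U$ is orthogonal to itself, so $\Lambda_j\cap U=0$. Thus $\pi$ is injective on $\Lambda_j$, and $\Delta\ne0$. Let $T$ be the finite set of primes $q\notin S$ dividing $\gamma\Delta$. For $q\notin S\cup T$ the space $U_q$ is nondegenerate, since $q\nmid\gamma$.

**Step 6. One prime at a time.** *We show that condition (ii$_j$) can be met at each single prime outside $S$, and that at nondegenerate primes it is enough to leave $U_q$.*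

**Local Lemma.** Let $q\notin S$. (α) If $U_q$ is nondegenerate and $x\in A_j$ satisfies $x\bmod q\notin U_q$, then (ii$_j$) holds at $q$ for $y_j=x$. (β) In any case there is $x\in A_j$ such that (ii$_j$) holds at $q$ for $y_j=x$.

*Proof.* (α) We have $\mathbb F_q^m=U_q\perp U_q^\perp$. Write $x\bmod q=u+z$ accordingly; then $z\ne0$. So $U_q+\langle x\rangle=U_q\perp\langle z\rangle$ has dimension $j$, and its radical is contained in $\langle z\rangle$.

(β) By Step 3 every solution of $E_j$ mod $q$ lifts to $A_j$, so we look for a solution in $\mathbb F_q^m$.

*Case $U_q$ nondegenerate.* The products with $U_q$ determine the component in $U_q$, so the solutions of $E_j$ mod $q$ are $u_0+z$ with $u_0\in U_q$ fixed and $z\in U_q^\perp$ arbitrary. Since $\dim U_q^\perp=d\ge2$, take $z\ne0$ and use (α).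

*Case $\mathrm{rad}\,U_q=\langle r\rangle$ of dimension $1$.* By (ii$_{j-1}$) this is the only other case. Write $U_q=U'\perp\langle r\rangle$ with $U'$ nondegenerate of dimension $j-2$. Then $\mathbb F_q^m=U'\perp X$, where $X=U'^\perp$ contains $r$ and is nondegenerate of dimension $m-j+2\ge3$. The equations of $E_j$ against $U'$ fix the component of $x$ in $U'$, and there remains one equation against $r$. So the solutions of $E_j$ mod $q$ are $u_0+z$ with $u_0\in U'$ fixed and $z\in X$, $b(z,r)=\rho$, for a fixed $\rho\in\mathbb F_q$; such $z$ exist, since $r\ne0$ and $X$ is nondegenerate. Also $U_q+\langle x\rangle=U'\perp\langle r,z\rangle$.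

If $\rho\ne0$, take any such $z$. As $b(r,r)=0$, the Gram determinant of $(r,z)$ is $-\rho^2\ne0$. So $\langle r,z\rangle$ is a nondegenerate plane, and the new span has dimension $j$ and radical $0$.

If $\rho=0$, then $z$ ranges over $r^\perp\cap X$. The form on $(r^\perp\cap X)/\langle r\rangle$ is nondegenerate, and this space has dimension $m-j\ge1$. As $q$ is odd, there is $z$ with $b(z,z)\ne0$. The Gram matrix of $(r,z)$ is $\mathrm{diag}(0,b(z,z))$, so $z\notin\langle r\rangle$, and the radical of $U'\perp\langle r,z\rangle$ is $\langle r\rangle$, of dimension $1$. $\square$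

In Example 5 it is this last choice that was missed: there $j=2$, $r=y_1$, $\rho=0$, and $z=y_2$ had $b(z,z)\equiv0$.

**Step 7. All primes at once.** *We choose $y_j$ so that the congruences at $S$ and $T$ hold and two coordinates of $\pi(y_j)$ have no common prime factor outside $S\cup T$.* By the Chinese remainder theorem choose $t^*\in\mathbb Z^d$ with $t^*\equiv\tau_q\bmod q^{e_q}$ for $q\in S$ and, for $q\in T$, with $t^*\bmod q$ equal to the coordinates (with respect to $a,g_1,\dots,g_d$) of an $x$ as in (β). Let
$$Q=\prod_{q\in S}q^{e_q}\prod_{q\in T}q .$$
For $s\in\mathbb Z^d$ put $t=t^*+Q\,\mathrm{adj}(M)s$ and $x=a+\sum_\nu t_\nu g_\nu$, where $\mathrm{adj}(M)$ is the adjugate matrix, so that $M\,\mathrm{adj}(M)=\Delta\cdot\mathrm{Id}$. For every $s$, (i$_j$) holds by (1), and (ii$_j$) holds at all $q\in T$, because (ii$_j$) at $q$ depends only on $x\bmod q$. Moreover $\pi(x)=\pi(a)+Mt$, so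
$$\pi(x)=f+Q\Delta s,\qquad f=\pi(a)+Mt^* . \tag{3}$$
The adjugate has decoupled the coordinates of $\pi(x)$. Choose $s_1$ such that $f_1+Q\Delta s_1\ne0$ and no $x'\in\mathbb Z^m$ with $b(x',x')\le R$ has first $\pi$-coordinate $f_1+Q\Delta s_1$; only finitely many values are excluded. Since $d\ge2$, there is a second coordinate. Choose $s_2$ such that $f_2+Q\Delta s_2\not\equiv0\bmod q$ for each of the finitely many primes $q\notin S\cup T$ dividing $f_1+Q\Delta s_1$. This is possible by the Chinese remainder theorem, since $q\nmid Q\Delta$ for such $q$. Put the other $s_\nu=0$, and $y_j=x$.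

Then $b(x,x)>R$, and $\pi(x)\not\equiv0\bmod q$ for every $q\notin S\cup T$. For such $q$ the space $U_q$ is nondegenerate, so (2) and (α) give (ii$_j$) at $q$. So the claim holds for $j$. Together with Step 4 this proves Theorem A. $\blacksquare$

## 7. A gap between short and long vectors

We return to an instance as in Theorem 2(a), with conditions $|v_i|^2\in D_i$. The purpose of this section is to repair Example 2: we do not fix one threshold, but offer $k+1$ rapidly growing ranges, one of which must be empty.

**Definition (thresholds).** Let $T_0\ge kC$ be an integer that is also at least every element of every finite $D_i$ and at least every element of the complement of every cofinite $D_i$. For $0\le j\le k$ let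
$$M_j=kC^2(kT_j)^k,\qquad T_{j+1}=M_j+k(C+M_j).$$
Then $1\le T_j\le M_j<T_{j+1}$.

**Lemma 2.** Let $(v_i)$ be a solution. There is a partition $\{1,\dots,n\}=I\sqcup L$ such that $|v_i|^2\le T_k$ for $i\in I$, $|v_l|^2>T_0$ for $l\in L$, $|L|\le k$, and, with $W=\mathrm{span}_{\mathbb Q}\{v_i:i\in I\}$, the orthogonal projections $w_l$ of $v_l$ $(l\in L)$ to $W^\perp$ are linearly independent. In particular $|L|\le k-\dim W$.

*Proof.* **Step 1. Finding the gap.** *A pigeonhole argument gives an empty range.* By Lemma 1 and $T_0\ge kC$, at most $k$ of the numbers $|v_i|^2$ exceed $T_0$. So one of the $k+1$ disjoint intervals $(T_j,T_{j+1}]$, $0\le j\le k$, contains none of them. Let $I=\{i:|v_i|^2\le T_j\}$ and let $L$ be the rest. Then $|v_i|^2\le T_j\le T_k$ for $i\in I$, $|v_l|^2>T_{j+1}>T_0$ for $l\in L$, and $|L|\le k$.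

**Step 2. The component along $W$ is bounded.** *We show $|u_l|^2\le M_j$, where $u_l$ is the projection of $v_l$ to $W$, $l\in L$.* Let $r=\dim W$. If $r=0$, then $u_l=0$. If $r\ge1$, choose a basis of $W$ among the $v_i$, $i\in I$, and let $\Gamma$ be its Gram matrix. It is integral and positive definite, so $\det\Gamma\ge1$. Its eigenvalues are at most $\mathrm{tr}\,\Gamma\le kT_j$. The least eigenvalue is $\det\Gamma$ divided by the product of the $r-1$ others, so it is at least $(kT_j)^{-(r-1)}\ge(kT_j)^{-k}$. Let $h_l$ be the vector of products of $v_l$ with the basis; these are prescribed, since $l\in L$ and the basis has indices in $I$, so the entries of $h_l$ have absolute value at most $C$. Writing $u_l$ in the basis with coefficient vector $x$, we have $\Gamma x=h_l$ and $|u_l|^2=x^T\Gamma x=h_l^T\Gamma^{-1}h_l$. Hence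
$$|u_l|^2\le |h_l|^2(kT_j)^k\le kC^2(kT_j)^k=M_j .$$

**Step 3. Diagonal dominance.** *The projections $w_l=v_l-u_l$ are long and almost orthogonal.* We have $|w_l|^2=|v_l|^2-|u_l|^2>T_{j+1}-M_j=k(C+M_j)$, and for $l\ne l'$ in $L$
$$|w_l\cdot w_{l'}|=|c_{ll'}-u_l\cdot u_{l'}|\le C+M_j .$$
Since $|L|\le k$, each row of the Gram matrix of the $w_l$ has at most $k-1$ off-diagonal entries, so the matrix is strictly diagonally dominant. Hence the $w_l$ are independent, and $|L|\le\dim W^\perp=k-\dim W$. $\square$

In Example 2 (with no conditions on the lengths) we may take $T_0=20$, and then $M_0=2\cdot100\cdot40^2=320000$ and $T_1=M_0+2(10+M_0)=960020$. The squared lengths are $1,200,200$; the interval $(T_0,T_1]$ is occupied, $(T_1,T_2]$ is empty, and all three vectors are put into $I$.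

## 8. Finitely many data, and the proof of Theorems 1 and 2

**Definition (datum).** A *datum* consists of a partition $I\sqcup L$ of $\{1,\dots,n\}$ with $|L|\le k$ and $D_l$ cofinite for all $l\in L$, together with $v_i\in\mathbb Z^k$ $(i\in I)$ with $|v_i|^2\le T_k$, $|v_i|^2\in D_i$, $v_i\cdot v_{i'}=c_{ii'}$ for $i\ne i'$ in $I$, and $|L|\le m:=k-\dim W$, where $W=\mathrm{span}_{\mathbb Q}\{v_i:i\in I\}$. A datum is *good* if there are $v_l\in\mathbb Z^k$ $(l\in L)$ with $v_l\cdot v_i=c_{li}$ $(i\in I)$ and $v_l\cdot v_{l'}=c_{ll'}$ $(l\ne l'\in L)$ whose projections $w_l$ to $W^\perp$ are linearly independent.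

There are finitely many data, and they can be listed. Note that goodness does not involve the lengths of the $v_l$, $l\in L$.

**Lemma 3.** It is decidable whether a datum is good. If it is good, then for every $R$ the $v_l$ can be chosen with $|v_l|^2>R$ for all $l\in L$.

*Proof.* If $L=\emptyset$, the datum is good and there is nothing to prove. Let $p=|L|\ge1$; then $m\ge p$.

**Step 1. Coordinates on $W^\perp$.** *We parametrize the candidates for each $v_l$.* Let $f_1,\dots,f_m$ be a $\mathbb Z$-basis of $\Lambda=\mathbb Z^k\cap W^\perp$ and $H=(f_\mu\cdot f_\nu)$, an integral positive definite matrix. For each $l\in L$ decide whether the linear system $v\cdot v_i=c_{li}$ $(i\in I)$ has a solution $a_l\in\mathbb Z^k$. If for some $l$ it does not, the datum is not good. Otherwise the solution sets are $a_l+\Lambda$. Let $u_l$ be the projection of $a_l$ to $W$; it is the same for all elements of $a_l+\Lambda$.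

**Step 2. Clearing denominators.** *We turn the projections into integer vectors with a congruence condition.* The vector $a_l-u_l\in\mathbb Q^k\cap W^\perp$ is a rational combination of the $f_\nu$. So there are $N\ge1$ and $r_l\in\mathbb Z^m$ with $N(a_l-u_l)=\sum_\nu(r_l)_\nu f_\nu$ for all $l\in L$. For $v_l=a_l+\sum_\nu x_{l,\nu}f_\nu$ with $x_l\in\mathbb Z^m$, put $y_l=r_l+Nx_l$. Then $w_l=v_l-u_l$ satisfies $Nw_l=\sum_\nu(y_l)_\nu f_\nu$, and
$$v_l\cdot v_{l'}=u_l\cdot u_{l'}+N^{-2}\,y_l^THy_{l'} . \tag{4}$$

**Step 3. Applying Theorem A.** *The remaining conditions are exactly $(*)_{\mathbb Z}$.* Let $e_{ll'}=N^2(c_{ll'}-u_l\cdot u_{l'})\in\mathbb Q$. By (4) the condition $v_l\cdot v_{l'}=c_{ll'}$ says $y_l^THy_{l'}=e_{ll'}$. If some $e_{ll'}\notin\mathbb Z$, the datum is not good, since the left side is always an integer. Otherwise the datum is good iff $(*)_{\mathbb Z}$ is solvable for $H,N,r_l,e_{ll'}$, because the $w_l$ are independent iff the $y_l$ are. This is decidable by the corollary of Theorem A. Since $|v_l|^2\ge|w_l|^2=N^{-2}b(y_l,y_l)$, the last assertion follows from Theorem A with $N^2R$ in place of $R$. $\square$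

**Example 6.** Let $k=3$, $n=3$, $c_{12}=c_{13}=1$, $c_{23}=c$, and consider a datum with $I=\{1\}$, $v_1=(1,1,0)$, $L=\{2,3\}$. Here $f_1=(1,-1,0)$, $f_2=(0,0,1)$, $H=\mathrm{diag}(2,1)$, $a_2=a_3=(1,0,0)$, $u_2=u_3=(\frac12,\frac12,0)$. Then $a_l-u_l=\frac12f_1$, so $N=2$ and $r_l=(1,0)$: the vectors $y_2,y_3$ have odd first and even second coordinate, and $y_2^THy_3=4(c-\frac12)=4c-2$. For $c\ne2$ the choice $v_2=(1,0,1)$, $v_3=(1,0,c-1)$ shows that the datum is good: $v_2\cdot v_3=c$, and the projections $(\frac12,-\frac12,1)$, $(\frac12,-\frac12,c-1)$ are independent.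

**Example 7.** Let $k=n=4$, $c_{34}=1$ and all other $c_{ij}=0$. The datum $I=\{1,2\}$, $v_1=(1,1,0,0)$, $v_2=(0,0,1,1)$, $L=\{3,4\}$ has $\Lambda$ spanned by $(1,-1,0,0),(0,0,1,-1)$, and we may take $a_l=0$, $N=1$. This leads to Example 3, so the datum is not good. The instance is nevertheless solvable, by $0,0,\epsilon_3,\epsilon_3$; all data must be tried.

**Proof of Theorem 2(a), and hence of Theorem 1.** We show that *the instance is solvable iff some datum is good.* Suppose there is a solution, and take $I\sqcup L$ from Lemma 2. For $l\in L$ we have $|v_l|^2\in D_l$ and $|v_l|^2>T_0$; since $T_0$ is at least every element of every finite $D_i$, the set $D_l$ is cofinite. So $I\sqcup L$ with the $v_i$, $i\in I$, is a datum, and it is good. Conversely, for a good datum take $v_l$ with $|v_l|^2>T_0$ for all $l\in L$, by Lemma 3. As $T_0$ is at least every element of the complement of $D_l$, we get $|v_l|^2\in D_l$. So all conditions hold, and we have a solution. The data are finitely many and computable, and goodness is decidable by Lemma 3. The algorithm is uniform in $k$. $\blacksquare$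

**Proof of Theorem 2(b).** If some good datum has $L\ne\emptyset$, then Lemma 3 gives, for every $R\ge T_0$, a solution with $|v_l|^2>R$ for all $l\in L$. So there are infinitely many solutions. If every good datum has $L=\emptyset$, then by Lemma 2 every solution has all $|v_i|^2\le T_k$, so the solution set is finite and is listed by exhaustive search. Which case holds is decidable by Lemma 3. $\blacksquare$

**Remark.** Theorems 1 and 2 hold, uniformly and with the same proof, with $(\mathbb Z^k,\cdot)$ replaced by $\mathbb Z^k$ with any positive definite integral symmetric bilinear form. Only the following was used: Gram matrices are integral, of rank at most $k$, and positive definite on independent vectors; there are finitely many integer vectors of bounded length; products with fixed vectors are integral linear conditions; and projections to rational subspaces are rational.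

## 9. Bounded constants and twins

Theorem 3 fixes $k$ and $C\ge1$ (the case $C=0$ is contained in $C=1$) and considers instances with all $|c_{ij}|\le C$, with $n$ arbitrary. Non-symmetric instances are unsolvable, so let $c$ be symmetric. The idea is that almost all $v_i$ come from a fixed finite set, so for large $n$ many indices behave identically and can be thrown away. Let
$$B=\#\{u\in\mathbb Z^k:|u|^2\le kC\},\qquad K=k+B+2 .$$
By the argument of Lemma 1 with this $C$, in any solution all but at most $k$ of the $v_i$ are among these $B$ short vectors.

**Definition (twins).** Indices $i,i'$ are *twins*, $i\sim i'$, if $i=i'$ or $c_{il}=c_{i'l}$ for all $l\ne i,i'$.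

For example, if $n=3$ and $c_{12}=0$, $c_{13}=c_{23}=1$, then $1\sim2$, but $1\not\sim3$, since $c_{12}\ne c_{32}$. If $v_i=v_{i'}$ in some solution, then $c_{il}=v_i\cdot v_l=c_{i'l}$ for $l\ne i,i'$, so $i\sim i'$.

**Step 1. Twin classes.** *We check that $\sim$ is an equivalence relation and that $c$ is constant on pairs of distinct members of a class.* Reflexivity and symmetry are clear. Let $i\sim i'\sim i''$ be distinct. Taking $l=i''$ in $i\sim i'$ gives $c_{ii''}=c_{i'i''}$; taking $l=i$ in $i'\sim i''$ gives $c_{i'i}=c_{i''i}$. So the three values $c_{ii'},c_{ii''},c_{i'i''}$ coincide. For $l\ne i,i',i''$ we have $c_{il}=c_{i'l}=c_{i''l}$, and for $l=i'$ we have $c_{ii'}=c_{i''i'}$. Hence $i\sim i''$. Since the three values agree for any three distinct members of a class, two pairs sharing a member have the same value; and two disjoint pairs are linked through a pair meeting both. So $c$ is constant on the class.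

**Step 2. Rule 1: shrinking a large class.** *If a twin class $X$ has $|X|\ge K$, delete some $x\in X$; we show that this preserves solvability in both directions.* A solution of the instance restricts to one of the reduced instance. Conversely, take a solution of the reduced instance. The set $X\setminus\{x\}$ has at least $k+B+1$ members, of which at least $B+1$ carry one of the $B$ short vectors. So there are $i\ne i'$ in it with $v_i=v_{i'}=:u$. Put $v_x=u$. For $l\ne x,i$,
$$v_x\cdot v_l=v_i\cdot v_l=c_{il}=c_{xl},$$
since $x\sim i$. And $v_x\cdot v_i=u\cdot u=v_{i'}\cdot v_i=c_{i'i}=c_{xi}$, by constancy of $c$ on $X$.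

**Step 3. Rule 2: many indices but only small classes.** *If $n>k+BK$ and all twin classes have size $<K$, the instance is unsolvable.* In a solution more than $BK$ indices would carry one of the $B$ short vectors, so some vector would occur at more than $K$ indices. These are twins of each other, a contradiction.

**Step 4. The algorithm.** *We put the rules together and count time.* Apply Rule 1 as long as possible, recomputing the twin classes after each deletion. There are at most $n$ deletions, and each computation of the classes compares at most $n^2$ pairs of rows of length $n$, so this takes polynomial time. The result is either an instance to which Rule 2 applies, hence unsolvable, or one of the finitely many instances with $n\le k+BK$ and $|c_{ij}|\le C$. The answers for these form a fixed finite table, which we look up. This proves Theorem 3. $\blacksquare$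

For fixed $k$ and $C$ the table is a finite object, so the existence of the polynomial-time algorithm rests on the elementary argument of this section alone. Theorem 1 is needed to *compute* the table from $k$ and $C$.
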